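# Nonclairvoyant average flow time: Round Robin loses only a factor $O(n/\log n)$

## 1. Four jobs on one machine, and a family that hurts Round Robin

One machine works at rate $1$. Jobs arrive over time, and the cost of a job is its flow time, that is, completion time minus release time. We run Round Robin: whenever $m$ jobs are present, each is processed at rate $1/m$. Take four jobs.

* Jobs $1$ and $2$ have size $1$ and arrive at time $0$.
* Job $3$ has size $\frac12$ and arrives at time $1$.
* Job $4$ has size $\frac13$ and arrives at time $\frac32$.

During $[0,1)$ jobs $1$ and $2$ get $\frac12$ each, so both have $\frac12$ left when job $3$ arrives, itself with $\frac12$ to do. During $[1,\frac32)$ each of the three gets $\frac16$, so all have $\frac13$ left when job $4$ arrives with $\frac13$. During $[\frac32,\frac{11}6)$ each of the four gets $\frac1{12}$, so at time $\frac{11}6$ all four have $\frac14$ left. Nothing else arrives, and all four finish at $\frac{17}6$. The total flow time is the integral over time of the number of jobs present: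
$$2\cdot1+3\cdot\tfrac12+4\cdot\tfrac13+4\cdot1=\tfrac{53}6 .$$

Someone who knows the sizes would run job $1$ in $[0,1]$, job $3$ in $[1,\frac32]$, job $4$ in $[\frac32,\frac{11}6]$ and job $2$ last, in $[\frac{11}6,\frac{17}6]$. The cost is $1+\frac12+\frac13+\frac{17}6=\frac{14}3$. The ratio $\frac{53}{28}$ is modest, but at time $\frac{11}6$ Round Robin has four jobs present and the other schedule has one.

The pattern continues. Let $n\ge2$, and release jobs $1,2$ of size $1$ at time $0$. Put $t_2=1$ and $t_{k+1}=t_k+\frac1k$, and for $2\le k\le n-1$ release job $k+1$ of size $\frac1k$ at time $t_k$. We claim that just before $t_k$ Round Robin has $k$ jobs present, each with $\frac1k$ left. This holds for $k=2$. If it holds for $k\le n-1$, then after the release at $t_k$ there are $k+1$ jobs with $\frac1k$ left, and a further time $\frac1k$ later each has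
$$\frac1k-\frac1{k(k+1)}=\frac1{k+1}$$
left. So at time $t_n$ all $n$ jobs are present with $\frac1n$ left each, and during $[t_n,t_n+1]$ alone Round Robin pays $n$. Offline, run job $1$ in $[0,1]$, run every later job on arrival (job $k+1$ exactly fills $[t_k,t_{k+1}]$), and run job $2$ last. Since $t_n=1+\sum_{k=2}^{n-1}\frac1k=H_{n-1}$, the cost is
$$1+\sum_{k=2}^{n-1}\frac1k+(t_n+1)=2H_{n-1}+1 .$$
So on this instance the ratio of Round Robin is at least
$$\frac n{2H_{n-1}+1}, \tag{1}$$
which has order $n/\log n$. We shall see that a factor of $n$ is trivial to achieve. Can an algorithm that does not know the sizes and does not flip coins achieve a factor that is $o(n)$? And is the family above the worst that can happen to Round Robin, or can it be pushed up to order $n$?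

## 2. What the scheduler knows, and what will be proved

Job $j$ is released at time $r_j\ge0$ and has processing time (size) $p_j>0$. The scheduler learns of $j$ only at time $r_j$. It does not know $p_j$, and it learns only that the job has finished, at the moment when its processing is complete. The number $n$ of jobs is not given in advance. Preemption is free: a job may be interrupted and resumed without loss. If $C_j$ is the completion time of $j$, its flow time is $C_j-r_j$. We minimize the average flow time, equivalently the total flow time. We write OPT for the minimum total flow time over all offline schedules.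

**Definition (competitiveness).** A deterministic algorithm is *$c(n)$-competitive* if for every $n$ and every instance with $n$ jobs its average flow time is at most $c(n)$ times that of an optimal offline schedule. It is *$o(n)$-competitive* if this holds for some function $c$ with $c(n)/n\to0$. One algorithm and one function $c$ must serve all instances. For a randomized algorithm one takes the expected average flow time, on an instance fixed in advance independently of the random choices (an oblivious adversary).

As an example, consider a non-idling deterministic algorithm that runs every job it starts to completion. Release $n$ jobs at time $0$. The algorithm cannot tell them apart, so let the one it starts first have size $1$ and the others size $\varepsilon$. All $n$ jobs are present during $[0,1)$, so it pays at least $n$. Running the short jobs first costs at most $\varepsilon\frac{n(n-1)}2+1+(n-1)\varepsilon$, which tends to $1$. Such an algorithm is not $o(n)$-competitive, and preemption is essential.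

**Definition (processor sharing, Round Robin).** In *processor sharing* the present jobs receive rates that sum to at most $1$. A job is *alive* at time $t$ if $r_j\le t<C_j$, so alive sets are right-continuous step functions of time. *Round Robin* (RR) runs every alive job at rate $1/m(t)$, where $m(t)$ is the number of alive jobs.

As background, Motwani, Phillips and Torng showed that for this problem every deterministic nonclairvoyant algorithm has competitive ratio $\Omega(n^{1/3})$ and every randomized one has $\Omega(\log n)$. Becchetti and Leonardi showed that the randomized multi-level feedback algorithm RMLF is $O(\log n)$-competitive against an oblivious adversary. Our question concerns deterministic algorithms, and the answer is yes: there is an $o(n)$-competitive one. We prove three theorems.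

**Theorem A.** With processor sharing, Round Robin is a deterministic nonclairvoyant algorithm, not knowing $n$, that is $c(n)$-competitive with $c(1)=1$ and $c(n)=16\sqrt n+3072\,n/\ln n$ for $n\ge2$. In particular it is $o(n)$-competitive. The order is tight for RR: for every $n\ge2$ some instance has ratio at least $n/(2H_{n-1}+1)$.

**Theorem A′.** There is a deterministic nonclairvoyant algorithm, not knowing $n$, that runs at most one job at every instant and is $O(n/\log n)$-competitive. Its preemptions may accumulate immediately after an event (a release or completion). If all $p_j\ge1$, there is such an algorithm with only finitely many preemptions.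

**Theorem B (a bound $N\ge n$ is known).** With processor sharing there is a deterministic nonclairvoyant algorithm that, given $N\ge n$, has ratio at most $804\,N^{2/3}$. So for known $n$ the ratio is $O(n^{2/3})$.

The last sentence of Theorem A is already proved: it is (1). The arguments below determine neither the optimal deterministic exponent nor whether $O(n^{1-\varepsilon})$ is possible for unknown $n$.

## 3. Priority schedules, busy periods and the trivial factor $n$

We need an optimal schedule with good structure, here one that never idles. The following lemma gives it. It allows the sizes to be perturbed because Theorem A′ will need that.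

**Lemma 1.** Let some feasible schedule of sizes $p$ finish all jobs of a set $G$ by time $C$. Consider a schedule of sizes $\tilde p$ (same release times), with $\sum_{j\in G}\max(\tilde p_j-p_j,0)\le b$, that processes $G$ at total rate $1$ whenever a released job of $G$ is unfinished. Then it finishes $G$ by $C+b$.

*Proof.* All jobs of $G$ are released before $C$. Let $V(t)$ be the unfinished work, in the second schedule, of the jobs of $G$ released by time $t$. It jumps up at releases and falls at rate $1$ while positive. If $V(C)=0$ we are done. Otherwise let $[u,C]$ be the maximal interval ending at $C$ on which $V>0$. By maximality, no work of $G$ released before $u$ is unfinished at $u$. So with $G_u=\{j\in G:r_j\in[u,C]\}$,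
$$V(C)=\sum_{j\in G_u}\tilde p_j-(C-u).$$
The first schedule does all the work $\sum_{G_u}p_j$ inside $[u,C]$, so $\sum_{G_u}p_j\le C-u$, and therefore $V(C)\le\sum_{G_u}(\tilde p_j-p_j)\le b$. No job of $G$ is released later, so $G$ is finished by $C+V(C)\le C+b$. $\square$

**Consequence (optimal schedules).** A *preemptive priority schedule* with list $\pi$ always runs the first job of $\pi$ that is released and unfinished. Take any schedule, with or without sharing, and let $\pi$ list the jobs by nondecreasing completion time. For each $k$ let $G$ be the first $k$ jobs of $\pi$. The priority schedule processes $G$ at rate $1$ whenever a released job of $G$ is unfinished, so Lemma 1 with $\tilde p=p$, $b=0$ shows that no job finishes later than before. Hence OPT is attained by one of the $n!$ priority schedules. Fix such an optimal schedule and call it $\mathcal S$. We only use that $\mathcal S$ has cost OPT and never idles while work is available.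

**Busy periods.** All algorithms below are non-idling: the total rate is $1$ whenever a released job is unfinished. The total remaining work goes up by $p_j$ at $r_j$ and down at rate $1$ while positive, so at every time it is the same for the algorithm and for $\mathcal S$. Therefore the *busy periods*, the maximal intervals on which work is present, coincide. (A job released at the very moment when the earlier work runs out continues the period.) In Section 1 there is a single busy period $[0,\frac{17}6)$, for both schedules. Costs add over busy periods. A busy period with one job costs the same in every non-idling schedule.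

From now on we consider **one busy period** $[0,T)$ with $n\ge2$ jobs, and OPT denotes the cost of $\mathcal S$ in it. Then $T=\sum_jp_j$. We use the following notation.

* $R(t)$ is the algorithm's alive set and $m=m(t)=|R(t)|$.
* $S(t)$ is the alive set of $\mathcal S$ and $s=s(t)=|S(t)|$.
* $D(t)=R(t)\setminus S(t)$ consists of the jobs that $\mathcal S$ has finished and the algorithm has not.
* $x_j(t)$ is the algorithm's work on $j$ up to $t$, and $q_j(t)=p_j-x_j(t)$ is what is left.

In the example at $t=\frac{11}6$ we have $R=\{1,2,3,4\}$, $S=\{2\}$, $D=\{1,3,4\}$, and $q_j=\frac14$ on $D$. On $[0,T)$ we have $m,s\ge1$. At time $0$, $R(0)=S(0)$. The algorithm's cost $F$ and OPT satisfy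
$$F=\int_0^Tm\,dt\le nT,\qquad \mathrm{OPT}=\int_0^Ts\,dt\ge T. \tag{2}$$
So every non-idling algorithm satisfies $F\le n\,\mathrm{OPT}$. This is the trivial factor $n$.

**Reduction of Theorem A.** It suffices to prove for RR, in one busy period with $n\ge2$ jobs,
$$F\le16\sqrt n\,\mathrm{OPT}+1536\,\frac n{\ln n}\,T. \tag{3}$$
To see this, let an instance have $n\ge2$ jobs, and consider a busy period with $k$ jobs. If $k=1$ its ratio is $1$. If $2\le k\le n$, then by (3) and $T\le\mathrm{OPT}$ its ratio is at most $16\sqrt k+1536\,k/\ln k$. The function $k/\ln k$ decreases up to $e$ and then increases, so $k/\ln k\le\max(2/\ln2,\,n/\ln n)\le2n/\ln n$, because $n/\ln n\ge e>1/\ln2$. The ratio is thus at most $c(n)$ in each busy period, hence also overall.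

**The case of simultaneous release.** If all jobs arrive at time $0$, RR loses only a factor of $2$. Job $j$ finishes when every job $i$ has received $\min(p_i,p_j)$, so $C_j=\sum_i\min(p_i,p_j)$ and the total is $\sum_jp_j+2\sum_{i<j}\min(p_i,p_j)$. In a priority schedule, in each pair the earlier job delays the later one by its own size, which is at least $\min(p_i,p_j)$, so $\mathrm{OPT}\ge\sum_jp_j+\sum_{i<j}\min(p_i,p_j)$. The difficulty therefore comes only from arrivals over time.

## 4. Comparing alive counts moment by moment fails

The first thing to try is to prove $m(t)\le c\,s(t)$ at every time and integrate. Section 1 rules this out: on $[t_n,t_n+1)$ we have $m=n$ and $s=1$, so no $c<n$ works. What saves RR there is that $[t_n,t_n+1)$ has length $1$, while the busy period has length $H_{n-1}+1$. So the bad times must be bounded in total.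

Here is the natural second attempt. At a time $t$ with $s$ much smaller than $m$, almost all alive jobs lie in $D(t)$. If $M$ of them have at least $\delta$ left, then $\delta M\le T$, since there is only $T$ work in all. With $M\approx m/4$ we learn that at least half of the alive jobs have at most $4T/m$ left. If nothing new arrived, RR would finish them within time $4T$, and while this happens it pays about $m\cdot4T$. That is no better than the bound $nT$ in (2). The inequality $\delta M\le T$ is the point where the argument stops: to gain anything we must show that the leftovers of RR satisfy $\delta M\le g$ with $g$ much smaller than $T$.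

The example suggests how small $g$ can be. There $\delta M=\frac{n-1}n$, about $1$, while about $\ln n$ units of time were spent before $t_n$. Building up leftover work $\delta M$ seems to take time $\delta M\ln n$. If that is a theorem, then $g$ is of order $T/\ln n$. So the proof has two parts:

1. leftovers of total $\delta M$ take time of order $\delta M\ln(M/s)$ to build up (Section 5);
2. if at each bad time half of the alive jobs have at most $4g/m$ left, then the bad times cost $O(gn)$ in total, despite new arrivals (Section 6).

## 5. Leftover work accumulates at logarithmic cost

In this section the algorithm is RR. We measure time by the service that an alive job receives.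

**Definition (RR clock).** $\theta(t)=\int_0^t\frac{dv}{m(v)}$ for $t\in[0,T]$.

This function is strictly increasing and piecewise linear, and every alive job is served at rate $1$ in the clock $\theta$: for $t\ge r_j$, $x_j(t)=\theta(\min(t,C_j))-\theta(r_j)$. In the four-job example $\theta(1)=\frac12$, $\theta(\frac32)=\frac23$, $\theta(\frac{11}6)=\frac34$, $\theta(\frac{17}6)=1$, and job $4$ indeed gets $1-\frac23=\frac13$.

Fix $t$ and look back to an earlier time $u$. The jobs of $D(t)$ released since $u$ were finished by $\mathcal S$ inside $[u,t]$, and RR has something left on each. RR worked just as long, so it worked on something else: jobs older than $u$, or jobs that $\mathcal S$ has not finished. Each of these got at most $\theta(t)-\theta(u)$, so there must be many of them.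

**Lemma 2.** Let $t\in(0,T)$, $s=s(t)$, $\delta>0$, and let $J\subset D(t)$ be a set of $M$ jobs with $q_j(t)\ge\delta$. For $u\in[0,t]$ let $J_u=\{j\in J:r_j\ge u\}$, and let $o(u)$ be the number of jobs with $r_j<u<C_j$ (so $o(0)=0$). Then
$$(o(u)+s)\,(\theta(t)-\theta(u))\ \ge\ \delta\,|J_u| .$$

*Proof.* Let $O$ be the set of the $o(u)$ jobs with $r_j<u<C_j$, and $N$ the set of jobs released in $[u,t]$. Both schedules do exactly $t-u$ work in $[u,t]$. RR's work there is $W_O+\sum_Nx_j(t)$, where $W_O$ is its work on $O$ in $[u,t]$: jobs with $C_j\le u$ get nothing, and all work on $N$ up to $t$ falls into $[u,t]$. A job of $N\setminus S(t)$ is released by $t$ and not alive in $\mathcal S$ at $t$, so $\mathcal S$ processed all of it inside $[u,t]$. Hence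
$$\sum_{N\setminus S(t)}p_j\ \le\ t-u\ =\ W_O+\sum_Nx_j(t).$$
Subtracting $\sum_{N\setminus S(t)}x_j(t)$ gives
$$W_O\ \ge\sum_{N\setminus S(t)}q_j(t)-\sum_{N\cap S(t)}x_j(t)\ \ge\ \delta|J_u|-s\,(\theta(t)-\theta(u)).$$
Here we used $J_u\subset N\setminus S(t)$, $q_j\ge0$, $|N\cap S(t)|\le s$, and $x_j(t)\le\theta(t)-\theta(r_j)\le\theta(t)-\theta(u)$ for $j\in N$. Finally each job of $O$ gets at most $\theta(t)-\theta(u)$, so $W_O\le o(u)(\theta(t)-\theta(u))$. $\square$

In the example take $t=\frac{11}6$, $J=\{1,3,4\}$, $\delta=\frac14$, $s=1$. For $u=0$ the lemma reads $1\cdot\frac34\ge\frac34$. For $u=1$ it reads $(2+1)\cdot\frac14\ge\frac14\cdot2$.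

Now let $y=\theta(t)-\theta(u)$. Lemma 2 says that, as long as a good part of $J$ is released after $u$, the number of old jobs is at least of order $\delta M/y$. If instead a good part of $J$ is older than $u$, those jobs are themselves old jobs alive at $u$. In both cases RR had many alive jobs at $u$, its clock ran slowly, and much real time went by. Integrating $dy/y$ gives the logarithm.

**Lemma 3.** In the situation of Lemma 2, if $M\ge4s$ then $t\ge\frac{\delta M}4\ln\frac M{4s}$.

*Proof.* Put $\Theta=\theta(t)$. Lemma 2 with $u=0$, where $o(0)=0$ and $J_0=J$, gives $s\Theta\ge\delta M$.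

For $u\in[0,t]$ let $y=\Theta-\theta(u)$. A job of $J$ released before $u$ is alive in RR at $t\ge u$, so it is counted in $o(u)$. Thus $|J_u|\ge M-o(u)$, and there are two cases: either $o(u)\ge\frac M2$, or $|J_u|\ge\frac M2$ and then, for $y>0$, Lemma 2 gives $o(u)\ge\frac{\delta M}{2y}-s$.

Let $\delta\le y\le\frac{\delta M}{4s}$. In the first case $o(u)\ge\frac M2\ge\frac M4\ge\frac{\delta M}{4y}$ because $y\ge\delta$. In the second case $s\le\frac{\delta M}{4y}$, so $o(u)\ge\frac{\delta M}{4y}$ again. Jobs counted in $o(u)$ are alive at $u$, so $m(u)\ge o(u)\ge\frac{\delta M}{4y}$.

The range $[\delta,\frac{\delta M}{4s}]$ is nonempty because $M\ge4s$, and it lies in $[0,\Theta]$ because $\frac{\delta M}{4s}\le\frac\Theta4$. Since $du=m\,d\theta$,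
$$t=\int_0^\Theta m\,d\theta\ \ge\int_\delta^{\delta M/(4s)}\frac{\delta M}{4y}\,dy=\frac{\delta M}4\ln\frac M{4s}.\qquad\square$$

If $M\ge4s\sqrt n$, the logarithm is at least $\frac12\ln n$, and $t\le T$, so
$$M\ge4s\sqrt n\quad\Longrightarrow\quad\delta M\le g:=\frac{8T}{\ln n}. \tag{4}$$
This is the improvement over $\delta M\le T$ that Section 4 asked for.

## 6. A window lemma: many completions soon means few bad times

Suppose that at each bad time, half of the $m$ alive jobs have at most $4g/m$ left. In the clock $\theta$ this says that at least $m/2$ of the points $\theta(C_j)$ lie in the window $(\theta,\theta+4g/m]$. The cost of the bad times is $\int m\,dt=\int m^2\,d\theta$. If $m$ were constant on each window, we could pick disjoint windows: one of them costs $m^2\cdot\frac{4g}m=4gm$ and contains at least $m/2$ completions, so each completion pays at most $8g$, and the total is at most $8gn$. But $m$ may rise inside the window, and then the cost of the window is no longer controlled by the value at its left end. The remedy is to use as left ends only those points after which $m$ does not soon double. From any other point, repeated doubling leads to such a point within a short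 distance.

**Lemma 4 (window lemma).** Let $m:[0,\Theta)\to\{1,\dots,n\}$ be a right-continuous step function, $B\subset[0,\Theta)$ a finite union of intervals $[a,b)$, and $g>0$. Suppose at most $n$ points (with multiplicity) are given such that for each $\theta\in B$ at least $m(\theta)/2$ of them lie in $(\theta,\theta+h(\theta)]$, where $h(\theta)=4g/m(\theta)$. Then $\int_Bm^2\,d\theta\le192\,gn$.

*Proof.* Let $B\ne\emptyset$. Call $\theta\in B$ *dominated* if some $\theta'\in B\cap(\theta,\theta+h(\theta)]$ has $m(\theta')\ge2m(\theta)$. Let $B_0$ be the set of undominated points of $B$.

**Step 1. From any point of $B$, reach an undominated point nearby.** From $\theta\in B$ follow dominating points $\theta=\phi_0<\phi_1<\cdots$ in $B$ with $\phi_{l+1}-\phi_l\le4g/m(\phi_l)$ and $m(\phi_{l+1})\ge2m(\phi_l)$. Since $m\le n$, this stops, at some $\phi\in B_0$ (with $\phi=\theta$ if $\theta\in B_0$). Since $m(\phi_l)\ge2^lm(\theta)$,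
$$\phi-\theta\le\sum_{l\ge0}\frac{4g}{2^lm(\theta)}=\frac{8g}{m(\theta)},\qquad m(\theta)\le m(\phi). \tag{5}$$
In particular $B_0\ne\emptyset$.

**Step 2. Minima exist, so that windows can be chosen greedily.** Let $B_0\cap[c,\infty)\ne\emptyset$ have infimum $\theta_*$, and suppose it is not attained. Take $\theta_k\in B_0\cap[c,\infty)$ with $\theta_k\downarrow\theta_*$. Infinitely many $\theta_k$ lie in one interval $[a,b)$ of $B$, so $\theta_*\in[a,b)\subset B$. By right-continuity $m(\theta_k)=m(\theta_*)$ for large $k$. Every $\theta'\in(\theta_*,\theta_*+h(\theta_*)]$ lies in $(\theta_k,\theta_k+h(\theta_k)]$ for large $k$, so if it dominated $\theta_*$ it would dominate $\theta_k$. Hence $\theta_*$ is undominated, so $\theta_*\in B_0\cap[c,\infty)$, a contradiction.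

**Step 3. Choose disjoint windows, to count completions once.** Put $\theta_1=\min B_0$ and $\theta_{i+1}=\min\big(B_0\cap[\theta_i+h(\theta_i),\infty)\big)$ as long as this set is nonempty. Let $m_i=m(\theta_i)$ and $h_i=4g/m_i$. The sets $(\theta_i,\theta_i+h_i]$ are disjoint, and each contains at least $m_i/2>0$ of the given points. So the process stops, and $\sum_im_i\le2n$. Moreover, given $\phi\in B_0$, let $i$ be maximal with $\theta_i\le\phi$. Then $\phi<\theta_i+h_i$, since otherwise $\theta_{i+1}$ would exist and be at most $\phi$. And $m(\phi)\le2m_i$, because either $\phi=\theta_i$, or $\phi$ lies in the window of the undominated point $\theta_i$.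

**Step 4. Charge every point of $B$ to a window.** Let $\theta\in B$ have chain end $\phi\in[\theta_i,\theta_i+h_i)$. By Step 3 and (5), $m(\theta)\le m(\phi)\le2m_i$ and $\theta\in[\phi-8g/m(\theta),\phi]$. Choose $l\ge0$ with $2^{-l}m_i<m(\theta)\le2^{1-l}m_i$. Then $8g/m(\theta)\le8g2^l/m_i$. So $B$ is covered by the measurable sets $B_{i,l}$, $l\ge0$, of all $\theta\in B$ with
$$2^{-l}m_i<m(\theta)\le2^{1-l}m_i,\qquad\theta_i-\frac{8g\,2^l}{m_i}\le\theta\le\theta_i+\frac{4g}{m_i}.$$
The length of $B_{i,l}$ is at most $12\cdot2^lg/m_i$, and on it $m^2\le4\cdot4^{-l}m_i^2$. Hence $\int_{B_{i,l}}m^2\,d\theta\le48\cdot2^{-l}g\,m_i$. Summing over $l$ gives at most $96\,g\,m_i$, and summing over $i$ gives at most $96\,g\cdot2n=192\,gn$. $\square$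

## 7. The upper bound of Theorem A

We prove (3) for RR.

**Step 1. Separate the bad times.** Call $t\in[0,T)$ *bad* if $m(t)\ge16\sqrt n\,s(t)$. Times that are not bad contribute at most $16\sqrt n\,\mathrm{OPT}$ to $F$. The bad set is a finite union of intervals $[a,b)$, because $m$ and $s$ are right-continuous step functions, and it does not contain $0$, because $m(0)=s(0)$.

**Step 2. At a bad time, show that half of the alive jobs are nearly done.** Let $t$ be bad, $m=m(t)$, $s=s(t)$. Since $s\ge1$, we have $m\ge16$. Put $M=\lceil m/4\rceil$. Then $M\ge4s\sqrt n$. Since $s\le m/16$, we have $|D(t)|\ge m-s\ge\frac{15}{16}m\ge M$. Let $\delta$ be the $M$-th largest value of $q_j(t)$ over $D(t)$. It is positive, since the jobs of $D(t)$ are unfinished in RR. Apply (4) to the $M$ jobs of $D(t)$ with largest $q_j(t)$: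
$$\delta\le\frac gM\le\frac{4g}m .$$
So at most $M-1<m/4$ jobs of $D(t)$ have $q_j(t)>4g/m$, and at least $m-s-\frac m4\ge\frac m2$ alive jobs have $q_j(t)\le4g/m$. Each of these satisfies
$$\theta(C_j)=\theta(t)+q_j(t)\in\Big(\theta(t),\ \theta(t)+\frac{4g}m\Big].$$

**Step 3. Add up the bad times with the window lemma.** Take $\theta$ as the variable, so that $m$ is a right-continuous step function on $[0,\theta(T))$ with values in $\{1,\dots,n\}$ and the bad set is a finite union of intervals $[\cdot,\cdot)$. Lemma 4 with the $n$ points $\theta(C_j)$ gives
$$\int_{\rm bad}m\,dt=\int_{\rm bad}m^2\,d\theta\le192\,gn=1536\,\frac{n}{\ln n}\,T .$$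
Together with Step 1 this is (3). By the reduction in Section 3, the upper bound of Theorem A follows, and (1) gives the tightness. $\square$

## 8. Running one job at a time: Theorem A′

To avoid processor sharing one imitates it by short turns. How short they must be is a real issue.

**Remark (a constant first turn is fatal if sizes may be arbitrarily small).** Release $n\ge2$ jobs at time $0$. Suppose that, as long as nothing finishes, a deterministic algorithm spends $[0,q)$, for some $q>0$, running only one job (call it $1$), or idling. In the first case set $p_1=q$ and $p_j=\varepsilon$ for $j\ne1$. The algorithm pays at least $nq$, while $\mathrm{OPT}\to q$ as $\varepsilon\to0$. In the second case set all $p_j=\varepsilon$. The algorithm pays at least $nq$, while $\mathrm{OPT}\to0$. So with arbitrarily small sizes, an algorithm whose schedules are locally finite cannot be $o(n)$-competitive. Either preemptions may accumulate at an event (case (a) below), or sizes are bounded below (case (b)).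

**Definition (Algorithm RR′).** Events are releases and completions. From an event time $a$ until the next event, let $m$ be the number of alive jobs and $\nu$ the number of jobs released so far in the current busy period. Time after $a$ is cut into *sub-blocks*. In a sub-block of length $\ell$ the $m$ alive jobs are run one after the other for $\ell/m$ each. At the next event the current sub-block is abandoned and the rule restarts.

* (a) General sizes: for each $k\in\mathbb Z$ cut $(a+2^{-k-1},a+2^{-k}]$ into $\nu^4$ equal sub-blocks.
* (b) If all $p_j\ge1$: use consecutive sub-blocks of length $\nu^{-8}$.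

For example, in case (a) with $a=0$ and $\nu=2$, the interval $(\frac12,1]$ consists of $16$ sub-blocks of length $\frac1{32}$, the interval $(\frac14,\frac12]$ of $16$ sub-blocks of length $\frac1{64}$, and so on toward $0$. Between events the schedule is an explicit function of $a$ and the alive jobs, and only known quantities are used. RR′ is non-idling, so Section 3 applies. Consider one busy period $[0,T)$ with $n\ge2$ jobs, let $\mathcal S$ and OPT be as before for the true sizes $p$, and let $C_j$, $m(t)$, $F$ refer to RR′.

**Step 1. View RR′ as exact Round Robin on perturbed sizes, so that (3) can be used.** Let $\theta(t)=\int_0^tdv/m(v)$ and $p'_j=\theta(C_j)-\theta(r_j)>0$. Suppose we give each job of RR′'s alive set the rate $1/m(t)$. Then job $j$ has received $\theta(\min(t,C_j))-\theta(r_j)$ by time $t\ge r_j$, which reaches $p'_j$ exactly at $C_j$. So this is precisely fluid RR on the instance with releases $r$ and sizes $p'$. That instance has the same completion times under RR, and it forms one busy period of length $\sum_jp'_j=T$. Let $\mathrm{OPT}'$ be the optimum of $(r,p')$. By (3),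
$$F\le16\sqrt n\,\mathrm{OPT}'+1536\,\frac n{\ln n}\,T. \tag{6}$$
It remains to compare $\mathrm{OPT}'$ with $\mathrm{OPT}$. We claim
$$\mathrm{OPT}'\le17\,n^{1/4}\,\mathrm{OPT}. \tag{7}$$

The obvious way is to run the jobs in the order of $\mathcal S$ and apply Lemma 1. Each job is then delayed by at most the total excess $e$ of the sizes, which costs $ne$. This is good only if $e$ is $O(T/n)$ times something small. But the algorithm does not know $n$. Early in the busy period, when $\nu$ is small, its sub-blocks are coarse, and the excess from that time may be comparable to $T$. The way out is that only the few jobs released early suffer from the coarse sub-blocks, and these few can be put last.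

**Step 2. Bound the service error between two events.** Let $a<a'$ be consecutive event times. Completed sub-blocks serve all alive jobs exactly equally. In the last, possibly incomplete, sub-block, of length $\ell$, each alive job's actual service and its fluid service both lie in $[0,\ell/m]$. So on $(a,a']$ each job's service differs from its fluid service by at most $\ell/m$, and the errors over all alive jobs sum to at most $\ell$. In case (a), if $a'\in(a+2^{-k-1},a+2^{-k}]$, then $\ell=2^{-k-1}\nu^{-4}\le(a'-a)/\nu^4$. In case (b), $\ell=\nu^{-8}$.

**Step 3. Separate early and late errors.** Let $I=\lceil n^{1/4}\rceil\le2n^{1/4}$. The actual service of $j$ totals $p_j$ and its fluid service totals $p'_j$, so summing errors gives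
$$p'_j\le\tilde p_j:=p_j+\alpha_j+\beta_j ,$$
where $\alpha_j\ge0$ collects the errors from inter-event intervals with $\nu\le I$, and $\beta_j\ge0$ those from intervals with $\nu>I$. Let $A$ be the set of jobs released by the start of the last interval with $\nu\le I$ ($A=\emptyset$ if there is none). Then $|A|\le I$, and $\alpha_j=0$ for $j\notin A$, since $\nu$ is nondecreasing and such jobs are not yet released in the intervals with $\nu\le I$. There are at most $2n$ inter-event intervals. At most $2I$ of them have $\nu\le I$, since each of these starts at a release or completion of a job of $A$. Put $b=\sum_j\beta_j$.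

* In case (a), $\sum_j\alpha_j\le T$ and $b\le T/I^4\le T/n$, because the interval lengths sum to at most $T$.
* In case (b), $T=\sum_jp_j\ge n$. So $\sum_j\alpha_j\le2I\le4n^{1/4}\le4T$ and $b\le2n\,I^{-8}\le2/n\le2T/n$.

In both cases
$$\sum_j\alpha_j\le4T,\qquad b\le\frac{2T}n. \tag{8}$$

**Step 4. Build a cheap schedule for the sizes $\tilde p$, with the jobs of $A$ last.** Let $\pi$ be the completion order of $\mathcal S$ and $C^*_j$ its completion times. Run, for the sizes $\tilde p$, the preemptive priority schedule whose list consists of the jobs outside $A$ in the order $\pi$, followed by the jobs of $A$ in any order.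

For $j\notin A$, let $G$ consist of $j$ and the jobs outside $A$ preceding $j$ in $\pi$. This is an initial segment of the list, so the schedule processes $G$ at rate $1$ whenever a released job of $G$ is unfinished. The total excess on $G$ is at most $b$, since $\alpha$ vanishes outside $A$. And $\mathcal S$ finishes $G$ by $C^*_j$. By Lemma 1, $j$ finishes by $C^*_j+b$.

For the jobs of $A$, apply Lemma 1 to the set of all jobs with $C=T$: by (8) every job finishes by $T+\sum_j\alpha_j+b\le7T$. So the cost is at most
$$\sum_{j\notin A}(C_j^*+b-r_j)+7T|A|\le\mathrm{OPT}+nb+7T\cdot2n^{1/4}\le\mathrm{OPT}+2T+14n^{1/4}T\le17n^{1/4}\,\mathrm{OPT},$$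
using $T\le\mathrm{OPT}$. Since $p'\le\tilde p$, and the optimum is nondecreasing in the sizes (use the same schedule and stop jobs earlier), (7) follows.

**Step 5. Conclude.** By (6) and (7), in a busy period with $n\ge2$ jobs,
$$F\le272\,n^{3/4}\,\mathrm{OPT}+1536\,\frac n{\ln n}\,T .$$
Summing over busy periods as in the reduction of Section 3, the ratio is at most $272\,n^{3/4}+3072\,n/\ln n=O(n/\log n)$ for $n\ge2$, and $1$ for $n=1$. In case (b) each inter-event interval is bounded and has finitely many sub-blocks, so there are finitely many preemptions. This proves Theorem A′. $\square$

## 9. A hybrid with least-elapsed sharing when a bound on $n$ is known: Theorem B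

By (1), RR itself cannot beat $n/\log n$. In Lemma 2 the leftovers were explained by the work $W_O$ that RR does on old jobs, and this happens even when few jobs are alive. To prevent it, while few jobs are alive we give the machine to the jobs that have received least so far.

**Definition (Algorithm $H_K$, $K\ge1$ an integer).**

* If $m(t)<K$ (*mode E*): share the machine equally among the alive jobs of minimum elapsed processing $x_j$.
* If $m(t)\ge K$ (*mode R*): share it equally among all alive jobs.

For instance, let $K=3$ and let one job with elapsed processing $1$ be alive when a second job arrives. The new job gets the whole machine until its own elapsed processing is $1$, and then both get rate $\frac12$. If a third job is alive, all three get rate $\frac13$.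

Use $K=\lceil N^{2/3}\rceil$, and consider one busy period with $n\le N$ jobs (and $n\ge2$, as always). $H_K$ is non-idling, and modes change only at the finitely many events. Let
$$\theta(t)=\int_0^t\mathbf 1[\text{mode R at }v]\,\frac{dv}{m(v)} .$$
Since $m\ge K$ in mode R, $\theta(t)-\theta(u)\le(t-u)/K$ for $u\le t$. Split $x_j=x_j^E+x_j^R$ according to the mode in which the work was done.

The next lemma plays the role of (4), with $g$ of order $\mathrm{OPT}/\sqrt K$. Its idea is this. If leftovers of total $w$ exist at time $t$, then the algorithm must have spent at least $w$ on the jobs that $\mathcal S$ still has alive. Such a job $j_0$ costs OPT at least its age $t-r_{j_0}$, so it is enough to show that much service means great age. Mode R serves a single job slowly, at rate at most $1/K$, so there the age is $K$ times the service. Suppose instead that $j_0$ was served in mode E beyond an elapsed amount $z$, and let $u$ be the last time when mode E served any job beyond $z$. At time $u$ all $h$ alive jobs had elapsed at least $z$, so $h<K$ and $hz\le T$. After $u$, mode E does not touch these $h$ jobs. The leftovers formed after $u$ must then be explained mostly by mode-R work on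 these $h$ jobs, which proceeds at total rate at most $h/K$. This takes time of order $wK/h\ge Kwz/T$, so $j_0$ is at least that old.

**Lemma 5.** Let $t\in(0,T)$, $J\subset D(t)$, $|J|=M\ge4K$, $q_j(t)\ge\delta>0$ on $J$, and $w=\delta M$. Then $\mathrm{OPT}\cdot T\ge Kw^2/16$; hence $w\le4\,\mathrm{OPT}/\sqrt K$.

*Proof.* Let $S^*=S(t)$. A job $j\in S^*$ is alive in $\mathcal S$ throughout $[r_j,t]$, so
$$\mathrm{OPT}\ge\sum_{j\in S^*}(t-r_j). \tag{9}$$

**Step 1. Show that the jobs of $S^*$ have received at least $w$.** At time $t$ both schedules have the same total remaining work over released jobs, and in $\mathcal S$ it is at most $\sum_{S^*}p_j$. So $\sum q_j(t)\le\sum_{S^*}p_j$, where the left sum is over all released jobs. Subtracting $\sum_{S^*}q_j(t)$ gives $\sum_{j\notin S^*}q_j(t)\le\sum_{S^*}x_j(t)$ (over released jobs on the left). Since $J$ is disjoint from $S^*$,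
$$w\le\sum_{S^*}x_j(t)\le t\le T .$$

**Step 2. Dispose of mode-R service and truncate mode-E service.** In mode R each job has rate at most $1/K$, so by (9) $\sum_{S^*}x_j^R(t)\le\frac1K\sum_{S^*}(t-r_j)\le\mathrm{OPT}/K$. If $\mathrm{OPT}/K>w/8$, then with $T\ge w$ we get $\mathrm{OPT}\cdot T\ge Kw^2/8$ and are done. Otherwise $\sum_{S^*}x_j^R(t)\le w/8$. With $\xi_j:=x_j^E(t)$, Step 1 gives $\sum_{S^*}\xi_j\ge\frac78w$. By continuity choose $z_0>0$ with $\sum_{S^*}\min(\xi_j,z_0)=w/4$, and put $\zeta_j=\min(\xi_j,z_0)$.

**Step 3. Find a time at which every alive job has elapsed at least $z$.** Let $j_0\in S^*$ and $0<z<\zeta_{j_0}$. Let $u(z)$ be the supremum of the times $u\le t$ in mode E at which a job with elapsed at least $z$ is being processed. Since $x^E_{j_0}(t)>z$, job $j_0$ itself is processed in mode E with elapsed at least $z$ for a positive amount of time. So $u(z)$ exists and $u(z)\ge r_{j_0}$. Let $\varepsilon>0$ and choose such a time $u$ with $u(z)-u<\varepsilon$. Since $m(t)\ge|J|\ge4K$, time $t$ is in mode R, so $u<t$. By the rule of mode E, the job being processed has minimum elapsed processing, so all $h:=m(u)$ jobs alive at $u$ have elapsed at least $z$. Thus $1\le h<K$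 and $hz\le u\le T$.

**Step 4. Balance the work done after $u$.** Let $H$ be the set of the $h$ jobs alive at $u$ and $N_u$ the set of jobs released in $(u,t]$. Both schedules do $t-u$ work in $(u,t]$. The algorithm does it on $H\cup N_u$, and $\mathcal S$ does at least $\sum_{N_u\setminus S^*}p_j$ there. As in Lemma 2,
$$\sum_{N_u\setminus S^*}q_j(t)\le W_H+\sum_{N_u\cap S^*}x_j(t), \tag{10}$$
where $W_H$ is the algorithm's work on $H$ in $(u,t]$. We bound the three terms.

* *Left side.* Jobs of $J\setminus N_u$ were released by $u$ and are alive at $t$, so they lie in $H$. Hence $|J\cap N_u|\ge M-K\ge\frac34M$. As $J\cap N_u\subset N_u\setminus S^*$, the left side of (10) is at least $\frac34w$.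
* *The work $W_H$.* Between $u(z)$ and $t$, mode E never processes a job with elapsed at least $z$. Jobs of $H$ have elapsed at least $z$ from $u$ on, so their mode-E work in $(u,t]$ falls into $(u,u(z)]$ and is at most $\varepsilon$. In mode R each gets at most $\theta(t)-\theta(u)$. So $W_H\le\varepsilon+h(\theta(t)-\theta(u))\le\varepsilon+h(t-u)/K$.
* *The last sum.* A job of $N_u\cap S^*$ gets at most $\min(\xi_j,z)$ mode-E work while its elapsed is below $z$. All other mode-E work on these jobs falls into $(u,u(z)]$ and totals at most $\varepsilon$. So, using $z<z_0$,
$$\sum_{N_u\cap S^*}x_j(t)\le\sum_{S^*}\min(\xi_j,z)+\varepsilon+\sum_{S^*}x_j^R(t)\le\frac w4+\varepsilon+\frac w8 .$$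

**Step 5. Conclude that served jobs are old, and sum.** From (10), $h(t-u)/K\ge\frac38w-2\varepsilon$. Using $h\le T/z$ and $t-u\le t-u(z)+\varepsilon$, and letting $\varepsilon\to0$,
$$t-u(z)\ge\frac{3Kwz}{8T}\ge\frac{Kwz}{4T}.$$
Since $r_{j_0}\le u(z)$, we get $t-r_{j_0}\ge\frac{Kwz}{4T}$ for all $0<z<\zeta_{j_0}$, that is, $t-r_{j_0}\ge\frac{Kw\,\zeta_{j_0}}{4T}$. This is trivial if $\zeta_{j_0}=0$. Summing over $S^*$ and using (9),
$$\mathrm{OPT}\ge\sum_{S^*}(t-r_j)\ge\frac{Kw}{4T}\sum_{S^*}\zeta_j=\frac{Kw^2}{16T}.$$
Finally $T\le\mathrm{OPT}$ gives $w^2\le16\,\mathrm{OPT}^2/K$. $\square$

*Proof of Theorem B.* Let $g=4\,\mathrm{OPT}/\sqrt K$.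

**Step 1. Separate the bad times.** Call $t$ *bad* if $m(t)\ge16K$ and $m(t)\ge4s(t)$. Then $t\ne0$, since $m(0)=s(0)$. At a time that is not bad, $m\le16K$ or $m\le4s$, so these times contribute at most $16K\,T+4\,\mathrm{OPT}$ to $F$. Bad times are in mode R.

**Step 2. At a bad time, half of the alive jobs are nearly done.** Put $M=\lceil m/4\rceil\ge4K$. Then $|D(t)|\ge m-s\ge\frac34m\ge M$, since $m\ge16$. Apply Lemma 5 to the $M$ jobs of $D(t)$ with largest $q_j(t)$: the $M$-th largest $q_j(t)$ is at most $g/M\le4g/m$. So fewer than $m/4$ jobs of $D(t)$ have a larger $q_j(t)$, and at least $\frac34m-\frac14m=\frac m2$ alive jobs have $q_j(t)\le4g/m$. After $t$, such a job gets at least $\theta(C_j)-\theta(t)$ work, namely its mode-R work, so $\theta(C_j)\le\theta(t)+4g/m$. Also $\theta(C_j)>\theta(t)$, because $C_j>t$ and mode R persists for some time after $t$ by right-continuity.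

**Step 3. Pass to the clock $\theta$ and apply the window lemma.** If there are no bad times, nothing needs to be done. The mode-R times form a finite union of intervals $[\cdot,\cdot)$, and $\theta$ maps them bijectively onto $[0,\theta(T))$, while each mode-E interval is collapsed to a point. So $m$ restricted to mode R becomes a right-continuous step function of $\theta$ with values in $\{1,\dots,n\}$ (at a collapsed point the value is that at the start of the following mode-R interval), and the bad set becomes a finite union of intervals $[\cdot,\cdot)$. In mode R, $dt=m\,d\theta$. Lemma 4 with the points $\theta(C_j)$ gives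
$$\int_{\rm bad}m\,dt=\int_{\rm bad}m^2\,d\theta\le192\,gn=\frac{768\,n}{\sqrt K}\,\mathrm{OPT}.$$

**Step 4. Insert $K$.** We have $N^{2/3}\le K\le2N^{2/3}$, $n\le N$ and $T\le\mathrm{OPT}$, so
$$F\le\Big(16K+4+\frac{768\,n}{\sqrt K}\Big)\mathrm{OPT}\le(32+4+768)\,N^{2/3}\,\mathrm{OPT}=804\,N^{2/3}\,\mathrm{OPT}.$$
Busy periods with one job have ratio $1$. Summing over busy periods proves Theorem B. $\square$
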